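
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The same oracles help for learning from text\\ and from noisy text}


\begin{abstract}
Let $\mathrm{LimTxt}[A]$ and $\mathrm{NoisyTxt}[A]$ be the families of classes of r.e.\ languages that can be learned in the limit by an $A$-recursive learner from text and from noisy text, respectively. We prove that for all oracles $A,B$ the inclusion $\mathrm{NoisyTxt}[A]\subseteq\mathrm{NoisyTxt}[B]$ holds if and only if $\mathrm{LimTxt}[A]\subseteq\mathrm{LimTxt}[B]$ holds, as conjectured in \cite{source}. Both inclusions are equivalent to one recursion-theoretic condition: there is a sequence of $B$-r.e.\ supersets of $A'$, with a $B'$-recursive sequence of indices, such that every r.e.\ set disjoint from $A'$ is disjoint from one of them. Each inclusion is also decided by a single explicit class of languages, which depends only on $A$. We derive several consequences for the resulting relation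 between oracles.
\end{abstract}

\section{The question and the answer}

A learner is shown the elements of an unknown r.e.\ set one after another and has to settle, after finitely many changes of mind, on an r.e.\ index of that set. We ask how much an oracle helps, and whether the answer depends on the way in which the data are presented.

Let $W_0,W_1,\dots$ be an acceptable numbering of the recursively enumerable (r.e.) subsets of $\omega$. A \emph{language} is a nonempty r.e.\ subset of $\omega$. For an oracle $A\subseteq\omega$, an \emph{$A$-recursive learner} is a total $A$-recursive function $M$ from finite sequences of natural numbers to natural numbers; its values are read as indices of r.e.\ sets. For an infinite sequence $T=T(0),T(1),\dots$ let $T[n]$ be the sequence of its first $n$ elements.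
\begin{itemize}
\item A \emph{text} for $L$ is an infinite sequence $T$ of natural numbers with range exactly~$L$.
\item A \emph{noisy text} for $L$ is an infinite sequence $T$ of natural numbers in which every $x\in L$ occurs infinitely often and only finitely many positions carry elements not in $L$.
\end{itemize}
The learner $M$ \emph{learns $L$ in the limit from text} if for every text $T$ for $L$ the sequence $M(T[n])$ converges, that is, is eventually constant, with a limit $e$ such that $W_e=L$. It \emph{learns $L$ from noisy text} if the same holds for every noisy text for $L$. A class of languages belongs to $\mathrm{LimTxt}[A]$ (respectively $\mathrm{NoisyTxt}[A]$) if a single $A$-recursive learner learns all its members in the limit from text (respectively from noisy text).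

Each mode of presentation gives a way of comparing oracles: $B$ is at least as helpful as $A$ if $\mathrm{LimTxt}[A]\subseteq\mathrm{LimTxt}[B]$, or if $\mathrm{NoisyTxt}[A]\subseteq\mathrm{NoisyTxt}[B]$. If $A\le_T B$, both inclusions hold, because an $A$-recursive learner is then $B$-recursive. If the converse were true as well, both comparisons would be Turing reducibility. It is not: Corollary~\ref{cor:generic} gives nonrecursive $A$ for which both inclusions hold with $B=\emptyset$. So there is a coarser relation to be identified in each mode, and it is not obvious that the two relations agree, since the modes themselves are far apart. The class consisting of $\{0\}$ and $\{0,1\}$ is trivial to learn from text, but no oracle allows one to learn it from noisy text (Remark~\ref{rem:antichain}): an occurrence of $1$ in a text is permanent evidence, whereas in a noisy text no finite amount of data is ever conclusive. Nevertheless, Conjecture~3.6 of \cite{source} asserts that the two comparisons coincide. We prove this by identifying them both with the following condition. We write $A'$ for the halting problem relative to $A$, and $W^B_e$ for the $e$-th $B$-r.e.\ set.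

\begin{definition}\label{def:cover}
Let $S,B\subseteq\omega$. A \emph{tight $B$-cover} of $S$ is a sequence $(U_i)_{i\in\omega}$ of sets such that
\begin{enumerate}
\item[(C1)] there is a $B'$-recursive function $g$ with $U_i=W^B_{g(i)}$ for all $i$;
\item[(C2)] $S\subseteq U_i$ for all $i$;
\item[(C3)] for every r.e.\ set $V$ with $V\cap S=\emptyset$ there is an $i$ with $V\cap U_i=\emptyset$.
\end{enumerate}
We say that $P(A,B)$ holds if $A'$ has a tight $B$-cover.
\end{definition}

\begin{theorem}\label{thm:main}
For all $A,B\subseteq\omega$ the following are equivalent:
\begin{enumerate}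
\item[(a)] $\mathrm{NoisyTxt}[A]\subseteq\mathrm{NoisyTxt}[B]$;
\item[(b)] $\mathrm{LimTxt}[A]\subseteq\mathrm{LimTxt}[B]$;
\item[(c)] $P(A,B)$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:test} adds two further equivalent conditions: (a) can be tested on one class of languages that depends only on $A$, and so can (b).

The condition $P(A,B)$ has the following meaning. Suppose that $B$ tries to imitate an $A$-recursive learner $M$. The imitator forms guesses of the form ``$M$ will not change its mind any more on data from $L$.'' That such a guess is wrong is an $A$-r.e.\ event, which $B$ in general cannot observe. What $B$ can observe is a $B$-r.e.\ overestimate $U_i$ of the set of wrong guesses. By (C2) every wrong guess is caught. By (C3) some $U_i$ leaves a correct guess alone, and here it suffices to consider \emph{r.e.}\ sets $V$, because languages are r.e. Finally, the right $i$ and the index $g(i)$ need only be found in the limit, which is why $g$ may be $B'$-recursive. If $A\le_T B$, the constant sequence $U_i=A'$ is a tight $B$-cover of $A'$.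

Section~\ref{sec:prelim} recalls the standard facts and the locking lemma. Section~\ref{sec:small} treats the smallest interesting case of ``inclusion implies condition,'' for a single r.e.\ set. Section~\ref{sec:nec} does the general case, Section~\ref{sec:suf} constructs the imitating learners, and Section~\ref{sec:cons} draws consequences.

\section{Standard facts and locking sequences}\label{sec:prelim}

We fix recursive coding bijections $\langle\cdot\rangle$ of pairs and triples, and also of finite sequences and of finite sets, onto $\omega$; finite sequences and finite sets are identified with their codes. In particular, every natural number is of the form $\langle e,z\rangle$ for exactly one pair; the set $\{\langle e,z\rangle:z\in\omega\}$ is the \emph{column} $e$. The set of finite sequences over $X$, including the empty one, is $X^*$; concatenation is $\sigma\tau$; $x^k$ and $x^\infty$ denote $k$-fold and infinite repetition. The \emph{canonical index} of a finite set is an r.e.\ index computed from its code by a fixed recursive function.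

Let $W^B_{e,n}$ be the finite part of $W^B_e$ enumerated in $n$ steps. It is $B$-recursive uniformly in $e,n$, increasing in $n$, and has union $W^B_e$. Similarly $A'[n]$ is the part of $A'=\{x:\varphi^A_x(x)\downarrow\}$ enumerated in $n$ steps with oracle $A$. We use the following textbook facts.
\begin{enumerate}
\item[(F1)] Every $A$-r.e.\ set $S$ is $f^{-1}(A')$ for some total recursive $f$.
\item[(F2)] ($s$-$m$-$n$) If a relation $Q(p,x)$ is $\Sigma^B_1$, there is a recursive $t$ with $W^B_{t(p)}=\{x:Q(p,x)\}$ for all $p$.
\item[(F3)] $\Sigma^B_1$ and $\Pi^B_1$ relations are $B'$-recursive.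
\item[(F4)] (Limit lemma) For every $B'$-recursive $g$ there is a $B$-recursive function $(i,n)\mapsto g_n(i)$ such that for each $i$ we have $g_n(i)=g(i)$ for almost all $n$.
\end{enumerate}

By completeness of $A'$, the condition $P(A,B)$ provides covers of all $A$-r.e.\ sets.

\begin{lemma}\label{lem:allS}
If $P(A,B)$ holds, then every $A$-r.e.\ set $S$ has a tight $B$-cover.
\end{lemma}

\begin{proof}
Let $S=f^{-1}(A')$ as in (F1), let $(U_i)$ be a tight $B$-cover of $A'$ with $U_i=W^B_{g(i)}$, and let $U_i'=f^{-1}(U_i)$. By (F2) there is a recursive $t$ with $W^B_{t(c)}=f^{-1}(W^B_c)$ for all $c$, so $U_i'=W^B_{t(g(i))}$, which gives (C1). Clearly $S\subseteq U_i'$. If $V$ is r.e.\ and disjoint from $S$, then $f(V)$ is r.e.\ and disjoint from $A'$. Hence $f(V)\cap U_i=\emptyset$ for some $i$, that is, $V\cap U_i'=\emptyset$.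
\end{proof}

The link between learning and recursion theory is the following lemma. It holds for both modes because the sequence built in its proof is both a text and a noisy text.

\begin{lemma}[Locking lemma]\label{lem:lock}
Let $M$ be any total function from finite sequences to natural numbers. If $M$ learns the language $L$ from text, or learns $L$ from noisy text, then there is $\sigma\in L^*$ with $W_{M(\sigma)}=L$ and $M(\sigma\tau)=M(\sigma)$ for all $\tau\in L^*$.
\end{lemma}

\begin{proof}
Suppose not. Let $a_0,a_1,\dots$ list $L$ with every element occurring infinitely often. Let $\sigma_0$ be empty. Given $\sigma_k\in L^*$, put $\sigma_k'=\sigma_ka_k$. If $W_{M(\sigma_k')}\ne L$, let $\sigma_{k+1}=\sigma_k'$. Otherwise, by assumption, there is $\tau\in L^*$ with $M(\sigma_k'\tau)\ne M(\sigma_k')$; let $\sigma_{k+1}=\sigma_k'\tau$. The limit $T$ of the $\sigma_k$ has range $L$ and contains each element of $L$ infinitely often, so it is both a text and a noisy text for $L$. On $T$ the learner outputs infinitely many incorrect hypotheses or changes its hypothesis infinitely often. Either way it does not converge to an index of $L$, a contradiction.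
\end{proof}

\begin{remark}\label{rem:antichain}
(i) A class in $\mathrm{NoisyTxt}[A]$ never contains languages $L\subsetneq L'$. Indeed, suppose that $M$ learns both from noisy text. Let $\sigma\in (L')^*$ be as in Lemma~\ref{lem:lock} for $M$ and $L'$, and let $T$ be a sequence with range $L$ in which every element of $L$ occurs infinitely often. Then $\sigma T$ is a noisy text for $L$ on which $M$ converges to $M(\sigma)$, an index of $L'\ne L$, a contradiction.

(ii) On the other hand $\mathrm{NoisyTxt}[A]\subseteq\mathrm{LimTxt}[A]$: if $T$ is a text for $L$, then $T[1]\,T[2]\,T[3]\cdots$ is a noisy text for $L$, so from a learner $M$ for noisy text one obtains the learner $T[n]\mapsto M(T[1]\,T[2]\cdots T[n])$ for text. By (i) the inclusion is proper, as the class consisting of $\{0\}$ and $\{0,1\}$ shows.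
\end{remark}

\section{The smallest case: one r.e.\ set}\label{sec:small}

Before dealing with $A'$, we show how an inclusion makes one r.e.\ set below $A$ recursive in $B$. The idea is to build a class on which the learner, once locked on an infinite language $L$, must change its mind when shown $2x$ repeatedly exactly if $x\notin C$; such mind changes can be enumerated by $B$.

\begin{proposition}\label{prop:small}
Let $C$ be r.e.\ and $C\le_TA$. If $\mathrm{NoisyTxt}[A]\subseteq\mathrm{NoisyTxt}[B]$ or $\mathrm{LimTxt}[A]\subseteq\mathrm{LimTxt}[B]$, then $C\le_TB$.
\end{proposition}

\begin{proof}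
Let $L=\{2x:x\in C\}\cup\{2y+1:y\in\omega\}$, an infinite r.e.\ set, and consider the classes
\[
\{L\}\cup\{\{2x\}:x\notin C\}\qquad\text{and}\qquad
\{L\}\cup\{F: F\text{ finite},\ (\exists x\notin C)\ 2x\in F\}.
\]

\emph{The first class is in $\mathrm{NoisyTxt}[A]$.} If the last item seen is $2x$ with $x\notin C$, output the canonical index of $\{2x\}$; otherwise output a fixed index of $L$. In a noisy text for $L$ almost all items are in $L$, so the output is almost always the index of $L$. In a noisy text for $\{2x\}$ with $x\notin C$ almost all items are $2x$, and the output is almost always the canonical index of $\{2x\}$.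

\emph{The second class is in $\mathrm{LimTxt}[A]$.} If some $2x$ with $x\notin C$ has been seen, output the canonical index of the finite set of all items seen; otherwise output the fixed index of $L$. On a text for $L$ the first alternative never occurs. On a text for $F$ it occurs from some point on, and eventually all of $F$ has been seen.

By hypothesis there is a $B$-recursive learner $N$ for the first class from noisy text or for the second class from text. Let $\sigma\in L^*$ be as in the locking lemma for $N$ and $L$, and put
\[
D=\{x:(\exists k)\ N(\sigma(2x)^k)\ne N(\sigma)\}.
\]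
If $x\in C$, then $2x\in L$, so $x\notin D$ by locking. If $x\notin C$, then $\sigma(2x)^\infty$ is a noisy text for $\{2x\}$ and a text for $\mathrm{range}(\sigma)\cup\{2x\}$. In either mode $N$ converges on it to an index of a finite set, and so must leave its hypothesis $N(\sigma)$, which is an index of the infinite set $L$. So $x\in D$. Hence $\overline C=D$ is $B$-r.e., and as $C$ is r.e., $C\le_TB$.
\end{proof}

In terms of covers, $D$ is a $B$-r.e.\ superset of $\overline C$ disjoint from the r.e.\ set $C$. In the general case we want supersets of $A'$, and one for \emph{every} r.e.\ set $V$ disjoint from $A'$. Two problems arise. First, all $V$ must be handled within one class; we give each index of an r.e.\ set its own column. Second, the locking sequence was merely known to exist, whereas now $B'$ has to list suitable sequences. That $\sigma$ locks the learner on $L$ is a $\Pi^B_1$ condition, but that the hypothesis is an index of $L$ is a $\Pi_2$ condition, not one that $B'$ can be expected to decide. The second condition, however, was used only to see that $N(\sigma)$ is wrong for the finite alternatives. For this a single odd element of $W_{N(\sigma)}$ outside $\mathrm{range}(\sigma)$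 is enough, and the existence of such an element is $\Sigma^B_1$.

\section{Two test classes}\label{sec:nec}

For $e\in\omega$ let
\[
L_e=\{\langle e,2x\rangle:x\in W_e\}\cup\{\langle e,2y+1\rangle:y\in\omega\},
\]
and let $h$ be a recursive function with $W_{h(e)}=L_e$ for all $e$. Define
\begin{align*}
\mathcal N_A&=\{L_e:W_e\cap A'=\emptyset\}\cup\{\{\langle e,2x\rangle\}:e\in\omega,\ x\in A'\},\\
\mathcal T_A&=\{L_e:W_e\cap A'=\emptyset\}\\
&\quad\ \cup\{F:F\text{ finite, }F\text{ is contained in some column }e,\text{ and }(\exists x\in A')\ \langle e,2x\rangle\in F\}.
\end{align*}
The finite members differ for a reason. From noisy text, a learner that is shown $\langle e,2x\rangle^\infty$ after a finite sequence $\sigma$ must identify $\{\langle e,2x\rangle\}$, and by Remark~\ref{rem:antichain}(i) a learnable class cannot contain nested finite sets. From text, the content of $\sigma$ cannot be withdrawn, so all finite sets $\mathrm{range}(\sigma)\cup\{\langle e,2x\rangle\}$ have to be included.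

\begin{theorem}\label{thm:test}
Each of the conditions (a), (b), (c) of Theorem~\ref{thm:main} is equivalent to each of the following:
\begin{enumerate}
\item[(d)] $\mathcal N_A\in\mathrm{NoisyTxt}[B]$;
\item[(e)] $\mathcal T_A\in\mathrm{LimTxt}[B]$.
\end{enumerate}
\end{theorem}

The implications (a)$\Rightarrow$(d) and (b)$\Rightarrow$(e) follow from the next lemma.

\begin{lemma}\label{lem:upper}
$\mathcal N_A\in\mathrm{NoisyTxt}[A]$ and $\mathcal T_A\in\mathrm{LimTxt}[A]$.
\end{lemma}

\begin{proof}
On the empty sequence both learners output $0$. Let $n\ge1$. Both learners below are $A$-recursive.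

\emph{Noisy text.} Let $\langle e,z\rangle$ be the last item of $T[n]$. If $z=2x$ with $x\in A'[n]$, output the canonical index of $\{\langle e,2x\rangle\}$; otherwise output $h(e)$.

Let $T$ be a noisy text for $L_e$, where $W_e\cap A'=\emptyset$. Almost all items are of the form $\langle e,2y+1\rangle$, or $\langle e,2x\rangle$ with $x\in W_e$ and hence $x\notin A'$. So the output is $h(e)$ almost always. Let $T$ be a noisy text for $\{\langle e,2x\rangle\}$ with $x\in A'$. For almost all $n$ the last item is $\langle e,2x\rangle$ and $x\in A'[n]$, so the output is the canonical index of $\{\langle e,2x\rangle\}$.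

\emph{Text.} Let $e$ be the column of the first item. If some $\langle e,2x\rangle\in\mathrm{range}(T[n])$ has $x\in A'[n]$, output the canonical index of $\mathrm{range}(T[n])$; otherwise output $h(e)$. On a text for $L_e$ with $W_e\cap A'=\emptyset$ the first alternative never occurs, and the output is always $h(e)$. On a text for a finite $F\in\mathcal T_A$ the first alternative occurs for almost all $n$, and $\mathrm{range}(T[n])=F$ for almost all $n$, so the output converges to the canonical index of $F$.
\end{proof}

\begin{proposition}\label{prop:nec}
Each of (d) and (e) implies $P(A,B)$.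
\end{proposition}

\begin{proof}
Let $N$ be a $B$-recursive learner which learns $\mathcal N_A$ from noisy text or learns $\mathcal T_A$ from text. Let $I$ be the set of pairs $(\sigma,e)$ such that
\begin{enumerate}
\item[(i)] $\sigma\in L_e^*$;
\item[(ii)] $N(\sigma\tau)=N(\sigma)$ for all $\tau\in L_e^*$;
\item[(iii)] some $\langle e,2y+1\rangle$ belongs to $W_{N(\sigma)}\setminus\mathrm{range}(\sigma)$.
\end{enumerate}
Conditions (i) and (iii) are $\Sigma^B_1$. Condition (ii) is $\Pi^B_1$, because $L_e$ is r.e.\ uniformly in $e$. By (F3), $I$ is $B'$-recursive. For each pair let
\[
S_{\sigma,e}=\{x:(\exists k)\ N(\sigma\langle e,2x\rangle^k)\neq N(\sigma)\},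
\]
which is $B$-r.e.\ uniformly in $(\sigma,e)$.

\emph{If $(\sigma,e)\in I$, then $A'\subseteq S_{\sigma,e}$.} Let $x\in A'$ and $T=\sigma\langle e,2x\rangle^\infty$. This is a noisy text for $\{\langle e,2x\rangle\}\in\mathcal N_A$. It is also a text for $\mathrm{range}(\sigma)\cup\{\langle e,2x\rangle\}$, which is in $\mathcal T_A$ because $\sigma\in L_e^*$ lies in column $e$. In either mode $N$ converges on $T$ to an index of a subset of $\mathrm{range}(\sigma)\cup\{\langle e,2x\rangle\}$. The element $\langle e,2y+1\rangle$ from (iii) is not in this subset, but it is in $W_{N(\sigma)}$. Hence $N(\sigma\langle e,2x\rangle^k)\ne N(\sigma)$ for some $k$, that is, $x\in S_{\sigma,e}$.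

\emph{If $V$ is r.e.\ and $V\cap A'=\emptyset$, then $V\cap S_{\sigma,e}=\emptyset$ for some $(\sigma,e)\in I$.} Let $V=W_e$. Then $L_e$ is in $\mathcal N_A$ and in $\mathcal T_A$, so the locking lemma yields $\sigma\in L_e^*$ satisfying (ii) with $W_{N(\sigma)}=L_e$. As $L_e$ contains all $\langle e,2y+1\rangle$ and $\mathrm{range}(\sigma)$ is finite, (iii) holds. So $(\sigma,e)\in I$. If $x\in V=W_e$, then $\langle e,2x\rangle\in L_e$, and (ii) gives $x\notin S_{\sigma,e}$.

The last paragraph with $V=\emptyset$ shows $I\neq\emptyset$, so $I$ has a $B'$-recursive enumeration $(\sigma_i,e_i)_{i\in\omega}$. By (F2) a $B$-r.e.\ index of $S_{\sigma_i,e_i}$ is computed from $(\sigma_i,e_i)$. Thus $(S_{\sigma_i,e_i})_{i\in\omega}$ is a tight $B$-cover of $A'$.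
\end{proof}

\begin{remark}
It is essential that (C3) speaks of r.e.\ sets and not only of points. If (C3) were required only for sets $V=\{x\}$, the condition on $A'$ would say just that $\overline{A'}$ is r.e.\ in $B'$: given a $B'$-recursive enumeration $(x_i)$ of $\overline{A'}$, put $U_i=\omega\setminus\{x_i\}$; conversely $x\notin A'\Leftrightarrow(\exists i)\ x\notin U_i$. This is too weak. For $B=\emptyset$ it holds for a nonrecursive r.e.\ set $A$ that is low ($A'\le_T\emptyset'$; it is a textbook fact that such sets exist), while both inclusions fail by Proposition~\ref{prop:small} with $C=A$.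
\end{remark}

\section{Learning with overestimated refutations}\label{sec:suf}

We now assume $P(A,B)$ and imitate an $A$-recursive learner $M$ by a $B$-recursive one. A candidate consists of $\sigma$ and $e$ and stands for the guess that $M$ outputs $e$ on every $\sigma\tau$ with $\tau\in L^*$. It is wrong exactly if there is a finite $D\subseteq L$ such that $\langle\sigma,e,D\rangle$ belongs to
\[
S=\{\langle\sigma,e,D\rangle:D\text{ finite},\ (\exists\tau\in D^*)\ M(\sigma\tau)\ne e\}.
\]
As $M$ is total and $A$-recursive, $S$ is $A$-r.e.

Consider first the easiest situation: the data are a text $T$ for $L$ and $S$ itself is $B$-r.e. Then one outputs the component $e$ of the least candidate $\langle\sigma,e\rangle$ such that $\sigma$ consists of elements seen so far and no refutation $\langle\sigma,e,D\rangle\in S$ with $D$ among the elements seen so far has been enumerated. By the locking lemma there is a correct candidate with $\sigma\in L^*$; take the least one. Every smaller candidate has $\sigma\notin L^*$, and is never admitted, or is wrong, and is refuted once and for all. So the output converges to the component $e$ of the least correct candidate with $\sigma\in L^*$.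 As $M$ converges to $e$ on the text $\sigma T$ for $L$, we have $W_e=L$. Three features of the general situation spoil this.

\begin{enumerate}
\item $B$ enumerates only the sets $U_i$ of a tight cover of $S$, which may refute too much. We make $i$ part of the candidate. A suitable $i$ exists because the triples that must be left alone, those with $D\subseteq L$, form an r.e.\ set.
\item The index $g(i)$ is only known in the limit. A refutation may have been found with a wrong index, so it cannot be final.
\item In a noisy text, $D$ may contain noise, again leading to false refutations.
\end{enumerate}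
So a refutation will not eliminate a candidate but only \emph{reset} it: its priority is lowered, and in the noisy case all data up to now are forgotten as far as this candidate is concerned. Some good candidate should be reset only finitely often; a bad one should be reset again and again, because its refutation reappears in later data. The following bookkeeping then selects a good candidate. Here $r(j,n)$ is the stage of the last reset of $j$ up to stage $n$, or $0$ if there was none.

\begin{lemma}[Selection]\label{lem:select}
Let $r:\omega\times\omega\to\omega$ satisfy $r(j,0)=0$ and $r(j,n)\in\{r(j,n-1),n\}$ for $n\ge1$. Let $j_n$ be the least $j$ for which $j+r(j,n)$ is minimal. Then $j_n\le r(0,n)$. If $r(j,\cdot)$ is bounded for some $j$, then $(j_n)$ is eventually constant and its limit $j^*$ has $r(j^*,\cdot)$ bounded.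
\end{lemma}

\begin{proof}
We have $j_n\le j_n+r(j_n,n)\le 0+r(0,n)$. By induction $r(j,n)\le n$, hence $r(j,n)$ is nondecreasing in $n$. Let $r(j)=\lim_nr(j,n)\in\omega\cup\{\infty\}$ and $v=\min_j(j+r(j))$, which is finite by assumption. Let $j^*$ be the least $j$ with $j+r(j)=v$; then $r(j^*)<\infty$. If $j>v$, then $j+r(j,n)>v$ for all $n$. If $j\le v$ and $j+r(j)>v$, then $j+r(j,n)>v$ for almost all $n$; there are finitely many such $j$. For the remaining $j$, all at most $v$, we have $j+r(j,n)=v$ for almost all $n$. So for almost all $n$ the minimum of $j+r(j,n)$ is $v$ and is first attained at $j^*$.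
\end{proof}

\begin{proposition}\label{prop:suf}
If $P(A,B)$ holds, then $\mathrm{NoisyTxt}[A]\subseteq\mathrm{NoisyTxt}[B]$ and $\mathrm{LimTxt}[A]\subseteq\mathrm{LimTxt}[B]$.
\end{proposition}

\begin{proof}
Let the $A$-recursive learner $M$ learn the class $\mathcal C$ from noisy text (``noisy case'') or from text (``text case''). Let $S$ be the $A$-r.e.\ set above. By Lemma~\ref{lem:allS} it has a tight $B$-cover $U_i=W^B_{g(i)}$. Let $g_n(i)$ be a $B$-recursive approximation to $g(i)$ as in (F4).

\emph{The learner $N$.} Candidates are the numbers $j=\langle i,\sigma,e\rangle$. Given $T$, let $r(j,0)=0$. For $n\ge1$ let $r(j,n)=n$, and say that $j$ is \emph{reset} at $n$, if $g_n(i)\neq g_{n-1}(i)$ or $j$ is \emph{refuted} at $n$; otherwise let $r(j,n)=r(j,n-1)$. Here $j$ is refuted at $n$ if the following holds.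
\begin{itemize}
\item \emph{Noisy case:} there is $D\subseteq\{T(m):r(j,n-1)\le m<n\}$ with $\langle\sigma,e,D\rangle\in W^B_{g_n(i),n}$.
\item \emph{Text case:} $\sigma\notin(\mathrm{range}(T[n]))^*$, or there is $D\subseteq\mathrm{range}(T[n])$ with $\langle\sigma,e,D\rangle\in W^B_{g_n(i),n}$.
\end{itemize}
Let $N(T[n])$ be the component $e$ of the candidate $j_n$ of Lemma~\ref{lem:select}. Since only the finitely many $j\le r(0,n)$ have to be compared and all conditions are decided by $B$ from $T[n]$, the learner $N$ is total and $B$-recursive.

Now let $L\in\mathcal C$ and let $T$ be a noisy text (respectively a text) for $L$.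

\emph{Claim 1: some $r(j,\cdot)$ is bounded.} By the locking lemma there are $\sigma\in L^*$ and $e$ with $M(\sigma\tau)=e$ for all $\tau\in L^*$. The set
\[
V=\{\langle\sigma,e,D\rangle:D\subseteq L\text{ finite}\}
\]
is r.e., because $L$ is, and it is disjoint from $S$. By (C3) there is $i$ with $V\cap U_i=\emptyset$. Let $j=\langle i,\sigma,e\rangle$.

In the noisy case choose $n_0\ge1$ such that $g_n(i)=g(i)$ for all $n\ge n_0-1$ and $T(m)\in L$ for all $m\ge n_0$. If $r(j,n)<n_0$ for all $n$, we are done. Otherwise $r(j,n_1)\ge n_0$ for some $n_1$, and $n_1\ge n_0$ since $r(j,n_1)\le n_1$. At every $n>n_1$ we have $r(j,n-1)\ge r(j,n_1)\ge n_0$, so the sets $D$ considered are subsets of $\{T(m):m\ge n_0\}\subseteq L$, and $\langle\sigma,e,D\rangle\in V$ is not in $U_i=W^B_{g_n(i)}$. Hence $j$ is not reset after $n_1$.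

In the text case let $n_0\ge1$ be such that $g_n(i)=g(i)$ and $\sigma\in(\mathrm{range}(T[n]))^*$ for all $n\ge n_0-1$. At every $n\ge n_0$ all sets $D$ considered are subsets of $\mathrm{range}(T[n])\subseteq L$, and $j$ is not reset, for the same reason.

\emph{Claim 2: if $r(j,\cdot)$ is bounded and $j=\langle i,\sigma,e\rangle$, then $W_e=L$.} Let $r$ be the final value of $r(j,\cdot)$; so $r(j,n-1)=r$ and $j$ is not reset at $n$, for all $n>r$. Suppose $\langle\sigma,e,D\rangle\in U_i=W^B_{g(i)}$ for some finite $D\subseteq L$. For all sufficiently large $n>r$ we have $g_n(i)=g(i)$ and $\langle\sigma,e,D\rangle\in W^B_{g(i),n}$. Also $D\subseteq\{T(m):r\le m<n\}$ in the noisy case, because every element of $L$ occurs infinitely often, and $D\subseteq\mathrm{range}(T[n])$ in the text case. So $j$ is refuted at such an $n$, a contradiction. Hence $\langle\sigma,e,D\rangle\notin U_i\supseteq S$ for all finite $D\subseteq L$. Taking $D=\mathrm{range}(\tau)$ we obtain $M(\sigma\tau)=e$ for all $\tau\in L^*$. In the text case, moreover, $\sigma\in L^*$, since otherwise $j$ would be refuted at every $n\ge1$.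

Let $T'$ be a sequence with range $L$ in which each element of $L$ occurs infinitely often. Then $\sigma T'$ is a noisy text for $L$ (even if $\sigma\notin L^*$, which is why the noisy case needs no condition on $\sigma$), and in the text case it is a text for $L$. On $\sigma T'$ the learner $M$ converges to $e$. As $M$ learns $L$, $W_e=L$.

By Claim 1 and Lemma~\ref{lem:select}, $N(T[n])$ converges to the component $e$ of a candidate $j^*$ with $r(j^*,\cdot)$ bounded. By Claim 2, $W_e=L$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:test}]
By Lemma~\ref{lem:upper} and Propositions~\ref{prop:nec} and~\ref{prop:suf},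
\[
\text{(a)}\Rightarrow\text{(d)}\Rightarrow\text{(c)}\Rightarrow\text{(a)}
\qquad\text{and}\qquad
\text{(b)}\Rightarrow\text{(e)}\Rightarrow\text{(c)}\Rightarrow\text{(b)}.\qedhere
\]
\end{proof}

\section{The common relation between oracles}\label{sec:cons}

Write $A\preceq B$ if the equivalent conditions of Theorems~\ref{thm:main} and~\ref{thm:test} hold. Let $K$ be the halting problem. We compare $\preceq$ with Turing reducibility of sets and of jumps.

\begin{corollary}\label{cor:jump}
If $A\preceq B$, then $A'\le_TB'$, and every r.e.\ set $C\le_TA$ satisfies $C\le_TB$.
\end{corollary}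

\begin{proof}
The second statement is Proposition~\ref{prop:small}. For the first, let $S$ be $A$-r.e.\ and let $U_i=W^B_{g(i)}$ form a tight $B$-cover of $S$, which exists by Lemma~\ref{lem:allS}. Then $x\notin S\Leftrightarrow(\exists i)\ x\notin U_i$: the direction ``$\Leftarrow$'' is (C2), and ``$\Rightarrow$'' is (C3) for $V=\{x\}$. As $g$ is $B'$-recursive, the relation $x\notin W^B_{g(i)}$ is $B'$-recursive by (F3), so $\overline S$ is r.e.\ in $B'$. For $S=A\oplus\overline A$ this shows that $\overline A$ and $A$ are r.e.\ in $B'$, that is, $A\le_TB'$; hence $A'$ is r.e.\ in $B'$. For $S=A'$ it shows that $\overline{A'}$ is r.e.\ in $B'$. So $A'\le_TB'$.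
\end{proof}

\begin{corollary}\label{cor:K}
\begin{enumerate}
\item[(1)] If $K\le_TB$, then $A\preceq B\Leftrightarrow A'\le_TB'$.
\item[(2)] If $K\le_TA$, then $A\preceq B\Leftrightarrow(K\le_TB$ and $A'\le_TB')$.
\item[(3)] If $A$ has r.e.\ degree, then $A\preceq B\Leftrightarrow A\le_TB$.
\end{enumerate}
\end{corollary}

\begin{proof}
(1) ``$\Rightarrow$'' is Corollary~\ref{cor:jump}. For ``$\Leftarrow$'' consider $J=\{e:W_e\cap A'=\emptyset\}$. It is $\Pi^A_1$, hence recursive in $A'\le_TB'$, and nonempty, since it contains the indices of $\emptyset$. Let $(e_i)$ be a $B'$-recursive enumeration of $J$ and $U_i=\overline{W_{e_i}}$. As $K\le_TB$, the set $\overline{W_e}$ is $B$-recursive uniformly in $e$, which gives (C1); (C2) holds as $e_i\in J$; for (C3) take $i$ with $V=W_{e_i}$. So $P(A,B)$ holds.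

(2) If $A\preceq B$, then Corollary~\ref{cor:jump} gives $A'\le_TB'$ and, with $C=K$, $K\le_TB$. The converse is (1).

(3) Let $A\equiv_TC$ with $C$ r.e. If $A\preceq B$, then $C\le_TB$ by Corollary~\ref{cor:jump}, so $A\le_TB$. The converse holds for all $A$.
\end{proof}

For sets not of r.e.\ degree, $\preceq$ can be strictly weaker than $\le_T$. Regard $G\subseteq\omega$ as an infinite binary sequence and write $p\subset G$ if the binary string $p$ is an initial segment of it. Recall that $G$ is \emph{$1$-generic relative to $B$} if for every $B$-r.e.\ set $X$ of binary strings there is $p\subset G$ such that $p\in X$ or no $q\supseteq p$ is in $X$; for $B=\emptyset$ one says \emph{$1$-generic}.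

\begin{corollary}\label{cor:generic}
If $A\le_TB\oplus G$, where $G\le_TB'$ is $1$-generic relative to $B$, then $A\preceq B$. Hence $A\preceq B$ does not imply $A\le_TB$.
\end{corollary}

\begin{proof}
As $A'$ is $(B\oplus G)$-r.e., fix $a$ with $A'=W_a^{B\oplus G}$. For a binary string $q$ let $W_a^{B\oplus q}$ be the set of elements enumerated by computations that query the second half of the oracle only at arguments below $|q|$, answered by $q$. This set is $B$-r.e.\ uniformly in $q$, increasing in $q$, and $A'$ is the union of the $W_a^{B\oplus q}$ over all $q\subset G$. For $p\subset G$ let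
\[
S_p=\{x:(\exists q\supseteq p)\ x\in W_a^{B\oplus q}\}.
\]
We show that the sets $S_p$ with $p\subset G$ form a tight $B$-cover of $A'$. They are $B$-r.e.\ uniformly in $p$, and since $G\le_TB'$, the strings $p\subset G$ can be listed $B'$-recursively; this is (C1). If $x\in A'$, then $x\in W_a^{B\oplus q}$ for all sufficiently long $q\subset G$, in particular for one extending $p$; so $A'\subseteq S_p$. For (C3) let $V$ be r.e.\ with $V\cap A'=\emptyset$. The set $X=\{q:V\cap W_a^{B\oplus q}\ne\emptyset\}$ is $B$-r.e.\ and contains no $p\subset G$, because $W_a^{B\oplus p}\subseteq A'$ for such $p$. By genericity some $p\subset G$ has no extension in $X$, which means $V\cap S_p=\emptyset$.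

For the last statement take $B=\emptyset$ and $A=G\le_TK$ $1$-generic. Such $G$ exists: let $X_0,X_1,\dots$ be a uniform list of the r.e.\ sets of strings and build $G=\bigcup_sp_s$ recursively in $K$, where $p_0$ is empty and $p_{s+1}$ is obtained from $p_s$ by passing to the first enumerated extension in $X_s$, if there is one, and then appending $0$. And $G$ is not recursive: otherwise $X=\{q:q\not\subset G\}$ would be r.e., it contains no $p\subset G$, but every $p\subset G$ has an extension in it.
\end{proof}

The method of Section~\ref{sec:suf} also applies to learning of functions. A class of total recursive functions is in $\mathrm{Ex}[A]$ if some total $A$-recursive $M$, fed the finite initial segments of $f$, converges to a program for $f$, for every $f$ in the class.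

\begin{corollary}\label{cor:Ex}
If $A\preceq B$, then $\mathrm{Ex}[A]\subseteq\mathrm{Ex}[B]$.
\end{corollary}

\begin{proof}
Let $M$ be a total $A$-recursive learner for a class of recursive functions. Let $\eta,\xi,\theta$ range over finite sequences of natural numbers, let $\subseteq$ and $\subset$ denote the initial segment relation (between finite sequences, and between a finite sequence and a function, respectively), and write $f[n]$ for the initial segment of $f$ of length $n$. The set
\[
S=\{\langle\eta,e,\theta\rangle:(\exists\xi)\ [\eta\subseteq\xi\subseteq\theta\ \text{and}\ M(\xi)\ne e]\}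
\]
is $A$-r.e. By Lemma~\ref{lem:allS} it has a tight $B$-cover $U_i=W^B_{g(i)}$; let $g_n(i)$ approximate $g(i)$ as in (F4). Candidates are $j=\langle i,\eta,e\rangle$. On input $f[n]$, define $r(j,0)=0$, and for each stage $m$ with $1\le m\le n$ let $j$ be reset at $m$, that is, $r(j,m)=m$, if
\[
g_m(i)\ne g_{m-1}(i),\quad\text{or}\quad\eta\not\subseteq f[m],\quad\text{or}\quad
(\exists\theta)\ [\eta\subseteq\theta\subseteq f[m]\ \text{and}\ \langle\eta,e,\theta\rangle\in W^B_{g_m(i),m}];
\]
otherwise $r(j,m)=r(j,m-1)$. Output the component $e$ of the candidate $j_n$ of Lemma~\ref{lem:select}. This learner is total and $B$-recursive.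

Let $f$ be in the class. As $M$ converges on $f$, there are $\eta\subset f$ and $e$ with $M(\xi)=e$ whenever $\eta\subseteq\xi\subset f$. As $f$ is recursive, $V=\{\langle\eta,e,\theta\rangle:\eta\subseteq\theta\subset f\}$ is r.e., and it is disjoint from $S$, so $V\cap U_i=\emptyset$ for some $i$. The candidate $\langle i,\eta,e\rangle$ is not reset at $m$ once $g_{m-1}(i)=g_m(i)=g(i)$ and $m\ge|\eta|$, since the triples $\langle\eta,e,\theta\rangle$ considered are in $V$ and hence not in $U_i=W^B_{g_m(i)}$. So some $r(j,\cdot)$ is bounded, and the learner converges to the component $e$ of a candidate $j=\langle i,\eta,e\rangle$ with $r(j,\cdot)$ bounded. For this $j$ we have $\eta\subset f$, since otherwise it would be reset at every stage $m\ge1$. If $M(\xi)\neq e$ for some $\xi$ with $\eta\subseteq\xi\subset f$, then $\langle\eta,e,\xi\rangle\in S\subseteq W^B_{g(i)}$, and $j$ would be reset at almost every stage. So $M$ converges to $e$ on $f$, and $e$ is a program for $f$.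
\end{proof}

Finally, we determine the oracles that do not help at all. The second part uses a theorem of Slaman and Solovay \cite{SS}: $\mathrm{Ex}[A]=\mathrm{Ex}[\emptyset]$ holds if and only if $A$ is recursive or $A$ is Turing equivalent to some $1$-generic $G\le_TK$. No other result in this paper depends on it.

\begin{corollary}\label{cor:trivial}
\begin{enumerate}
\item[(1)] $\mathrm{NoisyTxt}[A]=\mathrm{NoisyTxt}[\emptyset]\Leftrightarrow\mathrm{LimTxt}[A]=\mathrm{LimTxt}[\emptyset]$.
\item[(2)] Both equalities hold if and only if $A$ is recursive or $A\equiv_TG$ for some $1$-generic $G\le_TK$.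
\end{enumerate}
\end{corollary}

\begin{proof}
(1) The inclusions ``$\supseteq$'' always hold, so by Theorem~\ref{thm:main} each equality says that $A\preceq\emptyset$.

(2) If $A$ is recursive, then $A\preceq\emptyset$ trivially. If $A\equiv_TG$ with $G\le_TK$ $1$-generic, then $A\preceq\emptyset$ by Corollary~\ref{cor:generic} with $B=\emptyset$. Conversely, if $A\preceq\emptyset$, then $\mathrm{Ex}[A]\subseteq\mathrm{Ex}[\emptyset]$ by Corollary~\ref{cor:Ex}, hence $\mathrm{Ex}[A]=\mathrm{Ex}[\emptyset]$, and the theorem from \cite{SS} applies.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} The source of Conjecture 3.6, available at \texttt{https://core.ac.uk/download/197598809.pdf}.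

\bibitem{SS} Slaman and Solovay, \emph{When oracles do not help}, Proc.\ 4th Workshop on Computational Learning Theory, 1991.
\end{thebibliography}

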